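# Transversal cliques in dense multipartite graphs: the threshold is $1-\frac{1+o(1)}{2r}$

## 1. A triangle-free tripartite graph with all densities at least $3/5$

Take three classes of vertices. The first class is a single vertex $o$. The second and the third have five vertices each. Join $o$ to three vertices of $V_2$ and to three vertices of $V_3$. Between $V_2$ and $V_3$ put all $25$ edges, except that the three neighbors of $o$ in $V_2$ are not joined to the three neighbors of $o$ in $V_3$.

A triangle with one vertex in each class would have to use $o$, hence a neighbor of $o$ in $V_2$ and a neighbor of $o$ in $V_3$, and these are never adjacent. So there is no such triangle. Yet the graph is fairly dense: the proportion of edges present is $3/5$ between $V_1$ and $V_2$, $3/5$ between $V_1$ and $V_3$, and $16/25$ between $V_2$ and $V_3$.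

Replace $3/5$ by a general rational $\alpha\in(0,1)$, with $|V_2|=|V_3|=n$ and $\alpha n$ an integer. The three densities become $\alpha$, $\alpha$ and $1-\alpha^2$. As long as $\alpha\le 1-\alpha^2$, that is $\alpha\le\frac{\sqrt5-1}2\approx0.618$, all three are at least $\alpha$. So no density below $0.618$ forces a triangle.

In the other direction, pick one vertex from each class uniformly and independently. If all three densities exceed $2/3$, each pair is non-adjacent with probability less than $1/3$, so with positive probability all three pairs are adjacent. Density above $2/3$ forces a triangle. How large must the densities be in general?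

**Definition (density, transversal clique).** Let $G$ be a finite $r$-partite graph with nonempty classes $V_1,\dots,V_r$ of arbitrary sizes. For $i\ne j$ put $d(V_i,V_j)=\frac{e(V_i,V_j)}{|V_i||V_j|}$, where $e(V_i,V_j)$ is the number of edges between $V_i$ and $V_j$. We say that $G$ has density at least $\rho$ if $d(V_i,V_j)\ge\rho$ for every pair $i\neq j$. A copy of $K_r$ in $G$ always means a transversal one: vertices $v_1\in V_1,\dots,v_r\in V_r$ that are pairwise adjacent.

**Definition (threshold).** For $r\ge3$, $\rho_r$ is the infimum of all $\rho$ such that every $r$-partite graph of density at least $\rho$ contains a copy of $K_r$.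

If $\rho$ suffices, so does every larger number. We have just shown $0.618\ldots\le\rho_3\le 2/3$. (For $r=2$ any positive density gives an edge, so the question starts at $r=3$.)

Two easy bounds for general $r$. Split $V_r$ into $r-1$ equal parts, join the $i$-th part to everything outside $V_r$ except $V_i$, and put in all edges among $V_1,\dots,V_{r-1}$. A vertex of $V_r$ in the $i$-th part has no neighbor in $V_i$, so there is no $K_r$, and every density is at least $1-\frac1{r-1}$. Conversely, the random choice above fails with probability at most $\binom r2(1-\rho)$, so any $\rho$ with $\binom r2(1-\rho)<1$ suffices. Hence $\frac1{1-\rho_r}$ lies between $r-1$ and $\binom r2$: linear against quadratic.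

The problem comes from the notes "Lecture 5. Symmetric Shearer's Lemma" (http://theory.stanford.edu/%7Ejvondrak/MATH233A-2018/Math233-lec05.pdf). The following is recorded there. A construction of Csikvári and Nagy shows that density $1-\frac1{(2-\epsilon)r}$ is not sufficient, for any $\epsilon>0$ and $r$ large in terms of $\epsilon$; and density $\rho\ge1-\frac1{4r-\Theta(r^{1/3})}$ is sufficient. So
$$\liminf_{r\to\infty}\frac1{r(1-\rho_r)}\ge2,\qquad \limsup_{r\to\infty}\frac1{r(1-\rho_r)}\le4 .$$
The problem is to determine both limits. The answer is that both equal $2$, and this follows from an explicit bound.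

**Theorem 1.** For every $r\ge3$,
$$2r-3-\ln(r-1)\;\le\;\frac1{1-\rho_r}\;\le\;\frac{2(r-1)^2}r=2r-4+\frac2r .$$

Dividing by $r$ and letting $r\to\infty$ gives
$$\liminf_{r\to\infty}\frac1{r(1-\rho_r)}=\limsup_{r\to\infty}\frac1{r(1-\rho_r)}=2,\qquad\text{i.e. } 1-\rho_r=\frac{1+o(1)}{2r},$$
and moreover $\frac1{1-\rho_r}=2r-O(\log r)$. The left inequality is a construction that grows out of the opening example. The right inequality is the harder half and takes up Sections 3 to 9.

## 2. Nested pointers: a graph without $K_r$

Reread the opening example. Call the classes $\Omega_0,\Omega_1,\Omega_2$. Some vertices of $\Omega_1$ and $\Omega_2$ "point" to $\Omega_0$: they are non-adjacent to all of it. The rest of $\Omega_1$, call it $A_1$, points nowhere. The rest of $\Omega_2$ points to $\Omega_1$, which means that it is non-adjacent to all of $A_1$. In a clique, a vertex pointing to class $l$ forces the chosen vertex of class $l$ to lie outside $A_l$, so that it points further down. Nobody in $\Omega_0$ can point anywhere, so the chain cannot end, provided that everybody in the last class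 points.

Now count the cost. Let $p$ be the allowed proportion of non-edges. If $A_l$ has measure $b_l$, each later class may contain a part of measure $p/b_l$ pointing to $l$. What remains in class $i$ after pointing to all earlier classes is $A_i$. This gives the recursion
$$b_0=1,\qquad b_{m+1}=b_m-\frac p{b_m}\quad\text{as long as } b_m^2>p, \tag{1}$$
for a fixed $0<p<1$. The numbers defined by (1) are positive, because $b_{m+1}=(b_m^2-p)/b_m$, and they decrease. The sequence stops at the first $m$ with $b_m^2\le p$, if there is one. Squaring, $b^2$ drops by roughly $2p$ per step, so we expect about $\frac1{2p}$ classes. This is where the $2$ comes from.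

**Lemma 1.** If the sequence (1) reaches some $m\le r-2$ with $b_m^2\le p$ (so $b_0^2,\dots,b_{m-1}^2>p$), then $\rho_r\ge1-p$.

**Step 1: the pattern, with measures.** We first describe classes as measure spaces of total measure $1$. Use classes $\Omega_0,\dots,\Omega_{m+1}$, at most $r$ of them. For $0\le i\le m$ let
$$\Omega_i=A_i\sqcup\bigsqcup_{l<i}P_{il},\qquad |A_i|=b_i,\quad |P_{il}|=\frac p{b_l}.$$
The measures add up to $1$ because, by (1), $\sum_{l<i}p/b_l=\sum_{l<i}(b_l-b_{l+1})=1-b_i$. Let
$$\Omega_{m+1}=\bigsqcup_{l\le m}P_{m+1,l},\qquad |P_{m+1,l}|\le\frac p{b_l},$$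
of total measure $1$. This is possible because $\sum_{l\le m}p/b_l=1-b_m+p/b_m\ge1$, by $p\ge b_m^2$. For $l<i$ let the non-edges between $\Omega_i$ and $\Omega_l$ be exactly the pairs in $P_{il}\times A_l$. Here $l\le m$, so $A_l$ exists, and $|P_{il}||A_l|\le\frac p{b_l}b_l=p$.

**Step 2: no transversal clique.** Suppose $x_i\in\Omega_i$ $(0\le i\le m+1)$ are pairwise adjacent. Then $x_{m+1}\in P_{m+1,l_1}$ for some $l_1\le m$. As $x_{m+1}$ is adjacent to $x_{l_1}$, we have $x_{l_1}\notin A_{l_1}$, hence $x_{l_1}\in P_{l_1l_2}$ with $l_2<l_1$ (or $l_1=0$, in which case we stop). Then $x_{l_2}\notin A_{l_2}$, and so on. The indices strictly decrease, so we reach index $0$ and find $x_0\notin A_0$. But $\Omega_0=A_0$, a contradiction.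

**Step 3: finite graphs.** We round the measures. Give each class $n$ vertices. If the parts of a class have measures $s_1,\dots,s_t$ with $\sum s_j=1$, give the $j$-th part
$$\lfloor n(s_1+\dots+s_j)\rfloor-\lfloor n(s_1+\dots+s_{j-1})\rfloor$$
vertices, the last upper endpoint being exactly $n$. These numbers add up to $n$, and each is less than $ns_j+1$. Any remaining classes, so that there are $r$ in total, have $n$ vertices each and are joined completely to all other classes. Step 2 used only the pattern of parts, so it still applies: there is no transversal clique on the first $m+2$ classes, hence no $K_r$. The number of non-edges in a pair of classes is at most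
$$(n|P_{il}|+1)(n|A_l|+1)\le pn^2+2n+1,$$
so all densities are at least $1-p-\frac2n-\frac1{n^2}$. Given $\rho<1-p$, a large $n$ shows that $\rho$ does not suffice. Hence $\rho_r\ge1-p$. $\square$

For $r=3$ we may take $m=1$: the condition $(1-p)^2\le p$ means $p\ge\frac{3-\sqrt5}2$, which is the golden ratio bound again. For $r=4$ try $p=0.23$: $b_1=0.77$, $b_2=0.77-0.2987\ldots=0.4713$ to four places, and $b_2^2\approx0.2221\le p$. So $\rho_4\ge0.77$, against the easy bound $1-\frac13$.

**Lemma 2.** Let $r\ge3$ and $0<p<1$. If $p\ge\frac1{2r-3-\ln(r-1)}$, then the sequence (1) reaches some $m\le r-2$ with $b_m^2\le p$.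

*Proof.* The purpose is to make "$b^2$ drops by about $2p$" exact. Suppose instead that $b_0,\dots,b_{r-2}$ are all defined and $b_m^2>p$ for $0\le m\le r-2$. From (1), for $0\le m\le r-3$,
$$b_{m+1}^2=b_m^2-2p+\frac{p^2}{b_m^2}. \tag{2}$$
As $b_m^2>p$, the last term is less than $p$, so $b_m^2>b_{m+1}^2+p$. Starting from $b_{r-2}^2>p$ and going backward, $b_{r-2-j}^2>(j+1)p$ for $0\le j\le r-2$. So the error terms in (2) are small: with $i=r-2-j$ we have $p^2/b_i^2<p/(j+1)$. Summing (2) over $m=0,\dots,r-3$,
$$p<b_{r-2}^2=1-2p(r-2)+\sum_{i=0}^{r-3}\frac{p^2}{b_i^2}<1-2p(r-2)+p\sum_{j=1}^{r-2}\frac1{j+1}\le1-2p(r-2)+p\ln(r-1),$$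
where the last step is $\sum_{k=2}^{r-1}\frac1k\le\int_1^{r-1}\frac{dt}t$. Rearranged, $p\,(2r-3-\ln(r-1))<1$, a contradiction. $\square$

The expression $2r-3-\ln(r-1)$ is increasing in $r$ (its derivative is $2-\frac1{r-1}>0$) and equals $3-\ln2>1$ at $r=3$. So $p=\frac1{2r-3-\ln(r-1)}$ lies in $(0,1)$, and the two lemmas give, for every $r\ge3$,
$$1-\rho_r\le\frac1{2r-3-\ln(r-1)} . \tag{3}$$

## 3. Non-edges, weights and independent transversals

For the other inequality we work with the non-edges. Let $H$ be the $r$-partite graph on $V_1\cup\dots\cup V_r$ whose edges are the pairs of vertices in different classes that are non-adjacent in $G$.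

**Definition (independent transversal).** An independent transversal (IT) of $H$ is a set with one vertex in each class and no edge of $H$ inside.

A transversal $K_r$ of $G$ is exactly an IT of $H$. In the opening example, $H$ joins $o$ to two vertices of $V_2$ and to two vertices of $V_3$, and contains a complete bipartite graph between the other three vertices of $V_2$ and the other three of $V_3$; it has no IT.

It is convenient to weight the vertices. Let $\lambda>0$ be vertex weights with $\lambda(V_k)=1$ for all $k$, where $\lambda(A)$ means $\sum_{x\in A}\lambda(x)$. For $i\neq j$ put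
$$q_{ij}=\sum\lambda(x)\lambda(y)\quad\text{over the edges } xy \text{ of } H \text{ with } x\in V_i,\ y\in V_j . \tag{4}$$
For $\lambda=1/|V_k|$ on $V_k$ this is $q_{ij}=1-d(V_i,V_j)$. Our hypothesis will be $q_{ij}\le p$ for all pairs, a bound on averages of degrees in $H$. The union bound treats the $\binom r2$ pairs one at a time and can do no better than $p$ of order $1/r^2$. We need a criterion for an IT that sees total degrees, and it comes from topology.

## 4. Independence complexes: a spectral bound and a coloring argument

**Definition (independence complex).** For a finite graph $F$, $I(F)$ is the simplicial complex whose simplices are the independent sets of $F$, including the empty set.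

For example, let $C_4$ be the $4$-cycle with vertices $1,2,3,4$ in cyclic order. Then $I(C_4)$ consists of two disjoint segments, $13$ and $24$. If $F$ is an edge $ab$ together with an isolated vertex $c$, then $I(F)$ is the path $a-c-b$.

All homology is reduced and over $\mathbb R$. The augmented chain complex of a complex $X$ has a space $C_k(X)$ spanned by the oriented simplices with $k+1$ vertices (reversing the orientation changes the sign), for $k\ge-1$. The space $C_{-1}=\mathbb R$ is spanned by the empty simplex, and $\partial$ of every vertex is this generator. So $\tilde H_{-1}(X)=0$ means that $X$ has a vertex, and $\tilde H_0(X)=0$ then means that $X$ is connected or has no vertex. A cochain $\phi\in C^k(X)$ assigns a real number to each oriented $k$-simplex, alternating in the order of the vertices, and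
$$d\phi(v_0\cdots v_{k+1})=\sum_i(-1)^i\phi(v_0\cdots\widehat{v_i}\cdots v_{k+1}).$$
With the inner product $\langle\phi,\psi\rangle=\sum_\sigma\phi(\sigma)\psi(\sigma)$, one term for each simplex, the adjoint of $d$ is
$$d^*\phi(\rho)=\sum_u\phi(u\rho),\quad\text{over } u\notin\rho \text{ with } u\rho\in X .$$
Since $d$ is the transpose of $\partial$, the dimensions of $\tilde H^k$ and $\tilde H_k$ agree: both equal $\dim C_k$ minus the ranks of $\partial_k$ and $\partial_{k+1}$.

**Lemma 3** (Aharoni–Berger–Meshulam). Let $F$ be a graph on $n$ vertices with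
$$\sum_{uv\in E}(f(u)-f(v))^2\le\Lambda\sum_uf(u)^2\quad\text{for all } f:V(F)\to\mathbb R .$$
If $k\ge0$ and $(k+1)\Lambda<n$, then $\tilde H_k(I(F))=0$.

Test it with $k=0$. For the edge plus isolated vertex, $(f(a)-f(b))^2\le2f(a)^2+2f(b)^2$, so $\Lambda=2<3=n$ works, and indeed the path is connected. For $C_4$, the same inequality on each edge gives $\Lambda=4$, and $f=(1,-1,1,-1)$ shows that no smaller $\Lambda$ is possible. Here $n=4$, the strict inequality just fails, and $I(C_4)$ is disconnected.

*Proof.* Write $X=I(F)$ and let $\phi\in C^k(X)$.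

**Step 1: reduce to an energy inequality.** It suffices to show
$$\|d\phi\|^2+\|d^*\phi\|^2\ge(n-(k+1)\Lambda)\|\phi\|^2\quad\text{for all }\phi\in C^k(X). \tag{5}$$
Indeed, suppose (5) holds. If $d\phi=0$ and $\phi$ is orthogonal to the image of $d:C^{k-1}\to C^k$, then $d^*\phi=0$, so $\phi=0$ by (5). Thus inside $\ker d$ the orthogonal complement of $\operatorname{im}d$ is zero, so $\ker d=\operatorname{im}d$, that is, $\tilde H^k(X)=0$, and therefore $\tilde H_k(X)=0$.

**Step 2: cut $\phi$ into functions on vertices.** For each simplex $\rho$ of $X$ with $k$ vertices ($\rho=\emptyset$ if $k=0$), with a fixed orientation, let $\phi_\rho(u)=\phi(u\rho)$ if $u\notin\rho$ and $u\rho\in X$, and $\phi_\rho(u)=0$ otherwise. The pairs $(\rho,u)$ with $u\rho\in X$, $u\notin\rho$, correspond to the pairs $(\sigma,u)$ with $\sigma$ a $k$-simplex and $u\in\sigma$, via $\sigma=u\rho$. Since $\sigma$ has $k+1$ vertices,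
$$\sum_\rho\sum_u\phi_\rho(u)^2=(k+1)\|\phi\|^2,\qquad \sum_\rho\sum_u\deg(u)\phi_\rho(u)^2=\sum_\sigma\Big(\sum_{u\in\sigma}\deg(u)\Big)\phi(\sigma)^2. \tag{6}$$

**Step 3: expand $\|d^*\phi\|^2$.** Directly from the formula for $d^*$ and (6),
$$\|d^*\phi\|^2=\sum_\rho\Big(\sum_u\phi_\rho(u)\Big)^2=(k+1)\|\phi\|^2+2\sum_\rho\sum_{\{u,u'\}}\phi_\rho(u)\phi_\rho(u').$$

**Step 4: expand $\|d\phi\|^2$.** Let $\tau$ be a $(k+1)$-simplex. Squaring $d\phi(\tau)$ gives the squares $\phi(\sigma)^2$ over its facets $\sigma$, and a cross term for each pair of facets. Two facets arise by omitting $u$ and $u'$ respectively; put $\rho=\tau\setminus\{u,u'\}$. The square of $d\phi(\tau)$, and each of its cross terms, does not depend on the orientation of $\tau$, so we may write $\tau=uu'\rho$, and then $d\phi(uu'\rho)=\phi(u'\rho)-\phi(u\rho)+\cdots$. The cross term is $-2\phi_\rho(u)\phi_\rho(u')$. Summing over $\tau$,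
$$\|d\phi\|^2=\sum_\sigma\deg^+(\sigma)\phi(\sigma)^2-2\sum_\rho\sum_{\{u,u'\}:\,uu'\rho\in X}\phi_\rho(u)\phi_\rho(u'),$$
where $\sigma$ runs over the $k$-simplices and $\deg^+(\sigma)$ is the number of $v\notin\sigma$ with $\sigma\cup v\in X$. Let $N(\sigma)$ be the union of the neighborhoods of the vertices of $\sigma$. As $\sigma$ is independent, $N(\sigma)$ is disjoint from $\sigma$, and so $\deg^+(\sigma)=n-(k+1)-|N(\sigma)|$.

**Step 5: add.** In the sum of the two expansions, only the products with $uu'\rho\notin X$ survive. A nonzero product has $u\rho,u'\rho\in X$ and $u\ne u'$; for such $u,u'$ we have $uu'\rho\notin X$ if and only if $uu'\in E$. Hence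
$$n\|\phi\|^2-\|d\phi\|^2-\|d^*\phi\|^2=\sum_\sigma|N(\sigma)|\phi(\sigma)^2-2\sum_\rho\sum_{uv\in E}\phi_\rho(u)\phi_\rho(v).$$
Now $|N(\sigma)|\le\sum_{u\in\sigma}\deg(u)$. With (6), the right side is at most
$$\sum_\rho\Big[\sum_u\deg(u)\phi_\rho(u)^2-2\sum_{uv\in E}\phi_\rho(u)\phi_\rho(v)\Big]=\sum_\rho\sum_{uv\in E}(\phi_\rho(u)-\phi_\rho(v))^2\le(k+1)\Lambda\|\phi\|^2,$$
by the hypothesis for each $f=\phi_\rho$ and (6). This is (5), and $n-(k+1)\Lambda>0$. $\square$

The next lemma converts vanishing homology into a transversal.

**Lemma 4** (Meshulam). Let $F$ be a graph with vertex partition $U_1,\dots,U_r$. Put $X_S=I(F[\bigcup_{i\in S}U_i])$. If $\tilde H_{|S|-2}(X_S)=0$ for every nonempty $S\subseteq[r]$, then $F$ has an independent set with exactly one vertex in each $U_i$.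

For instance, $C_4$ with $U_1=\{1,3\}$ and $U_2=\{2,4\}$ has no such set, and correspondingly $\tilde H_0(I(C_4))\ne0$.

*Proof.*

**Step 1: map the full simplex into $I(F)$.** Let $e_S$, for $S\subseteq[r]$, be the standard generators, with increasing order of vertices, of the augmented chain complex of the full simplex on $[r]$; $e_S$ has degree $|S|-1$. We build, by induction on $|S|$, a chain map $f$ with $f(e_\emptyset)$ the generator in degree $-1$ and $f(e_S)\in C_{|S|-1}(X_S)$. Given $f$ on smaller sets, $f(\partial e_S)$ is a chain of degree $|S|-2$ in $X_S$, because $X_{S\setminus i}\subseteq X_S$. It is a cycle because $\partial f(\partial e_S)=f(\partial\partial e_S)=0$ (for $|S|=1$ it lies in degree $-1$, where everything is a cycle). By hypothesis it is a boundary in $X_S$; let $f(e_S)$ be a chain of $X_S$ with $\partial f(e_S)=f(\partial e_S)$.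

**Step 2: color back.** Let $c$ be the simplicial map from $I(F)$ to the full simplex on $[r]$ sending all of $U_i$ to the vertex $i$. The induced chain map $c_\#$ kills every simplex with two vertices in one $U_i$. Then $c_\#f(e_S)$ is an $(|S|-1)$-chain of the simplex on $S$, so $c_\#f(e_S)=\lambda_Se_S$ for a scalar $\lambda_S$. Applying $\partial$ and comparing the coefficients of $e_{S\setminus i}$, we get $\lambda_S=\lambda_{S\setminus i}$ for every $i\in S$. Hence $\lambda_S=\lambda_\emptyset=1$ for all $S$. In particular $c_\#f(e_{[r]})=e_{[r]}\ne0$, so some $(r-1)$-simplex in $f(e_{[r]})$ is not killed. It is an independent set with exactly one vertex in each $U_i$. $\square$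

## 5. A criterion with two weight functions

**Lemma 5.** Let $X\subseteq V(H)$, let $\mu>0$ be weights on $X$, and let $h>0$ be a function on the non-isolated vertices of $H[X]$, such that
$$\sum_{y\in N(x)\cap X}\mu(y)\Big(1+\frac{h(y)}{h(x)}\Big)\le1\quad\text{for every non-isolated } x \text{ of } H[X]. \tag{7}$$
If $\mu(V_k\cap X)\ge\theta$ for all $k$, where $1-\frac1r<\theta\le1$, then $H$ has an IT.

To see what $h$ buys, let $H[X]$ have as its only edges a star, whose center has weight $A<1$ and whose leaves have total weight $B$. With $h=1$, (7) asks for $A\le\frac12$ and $B\le\frac12$. Now let $h$ be $1$ at the center and $\eta=\frac A{1-A}$ at the leaves. At a leaf, (7) reads $A(1+\frac1\eta)=1\le1$; at the center, $B(1+\eta)=\frac B{1-A}\le1$. So $A+B\le1$ is enough: a heavy vertex can be balanced by light neighbors.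

*Proof.*

**Step 1: replace weights by copies.** For a large integer $M$, replace each $x\in X$ by $m_x=\lfloor M\mu(x)\rfloor\ge1$ pairwise non-adjacent copies; copies of $x$ and $y$ are adjacent if and only if $xy\in E(H)$. Let $F$ be the resulting graph, $U_k$ the set of copies of vertices of $V_k\cap X$, and lift $h$ to copies. If $F$ has an independent set with one vertex in each $U_k$, the corresponding vertices of $H$ form an IT of $H$.

**Step 2: the constant $\Lambda$ for every union of classes.** Let $\emptyset\neq S\subseteq[r]$, $U_S=\bigcup_{k\in S}U_k$ and $f:U_S\to\mathbb R$. For an edge $uv$ we have $2|f(u)f(v)|\le f(u)^2\frac{h(v)}{h(u)}+f(v)^2\frac{h(u)}{h(v)}$. Hence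
$$\sum_{uv\in E(F[U_S])}(f(u)-f(v))^2\le\sum_{u}f(u)^2\sum_{v\sim u}\Big(1+\frac{h(v)}{h(u)}\Big)\le M\sum_uf(u)^2 .$$
For the second inequality, let $u$ be a copy of $x$; if $u$ has neighbors at all, then the inner sum is at most $\sum_{y\in N(x)\cap X}m_y\big(1+\frac{h(y)}{h(x)}\big)\le M$, by $m_y\le M\mu(y)$ and (7). So $\Lambda=M$ works.

**Step 3: counting vertices.** Rounding down loses less than $1$ per vertex of $X$, so $|U_S|\ge\theta|S|M-|X|$. Since $|S|(1-\theta)\le r(1-\theta)<1$, this exceeds $(|S|-1)M$ as soon as $M(1-r(1-\theta))>|X|$. Fix such an $M$.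

**Step 4: apply the two lemmas.** If $|S|\ge2$, Lemma 3 with $k=|S|-2$ and $\Lambda=M$ applies, because $(k+1)\Lambda=(|S|-1)M<|U_S|$; it gives $\tilde H_{|S|-2}(I(F[U_S]))=0$. If $|S|=1$, then $\tilde H_{-1}=0$ because $U_S\neq\emptyset$. Lemma 4 gives the independent set. $\square$

## 6. Regular $H$, and the price of truncating at twice the average degree

Suppose $q_{ij}\le p$ for all pairs. The first thing to try is $h=1$ and $\mu$ proportional to $\lambda$. Write $\deg_\lambda(x)=\lambda(N_H(x))$. The $\lambda$-average of $\deg_\lambda$ over the class $V_i$ is $\sum_{j\ne i}q_{ij}\le D$, where $D=(r-1)p$.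

If $H$ is regular, in the sense that $\deg_\lambda(x)\le D$ for every $x$, take $X=V(H)$ and $\mu=\theta\lambda$. Condition (7) becomes $2\theta(r-1)p\le1$ with some $\theta\in(1-\frac1r,1]$. Such a $\theta$ exists whenever $p<\frac r{2(r-1)^2}$. So for regular $H$ we already have exactly the bound of Theorem 1.

For general $H$ this stops at one place: (7) bounds the degree of every vertex, while density only controls averages. The obvious repair is to delete the vertices of large degree. Let $D>0$ and keep $X=\{x:\deg_\lambda(x)\le2D\}$. By Markov's inequality at least half of each class survives. Rescale $\lambda$ on each $V_k\cap X$ to total mass $1$; this multiplies it by at most $2$, so all $\mu$-degrees are at most $4D$. Condition (7) with $h=1$ holds if $8D\le1$. This proves that $p\le\frac1{8(r-1)}$ suffices: the right order, but with $8r$ in place of $2r$. Changing the cutoff does not help this estimate: with cutoff $t>D$ the same argument gives $\mu$-degrees up to $\frac t{1-D/t}=\frac{t^2}{t-D}$, and $\frac{t^2}{t-D}\ge4D$ because $(t-2D)^2\ge0$.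

So the task is to treat irregular $H$ without loss against the regular case. Two things can be adjusted: vertices can be discounted gradually, according to degree, and $h$ need not be constant.

## 7. The theorem for weighted pairs, and its density corollary

**Theorem 2.** Let $r\ge2$. Let $G$ be a finite $r$-partite graph with nonempty classes $V_1,\dots,V_r$, and let $\lambda>0$ be vertex weights with $\lambda(V_k)=1$ for all $k$. For $i\ne j$ put $q_{ij}=\sum\lambda(x)\lambda(y)$, the sum being over non-adjacent pairs $x\in V_i$, $y\in V_j$. Suppose there are $\theta\in(1-\frac1r,1]$ and $L>\theta r$ such that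
$$\sum_{i<j}q_{ij}v_iv_j<L-\theta r\quad\text{for all } v\in\mathbb R^r \text{ with } v_k\ge\theta\ (1\le k\le r) \text{ and } \sum_kv_k=L. \tag{8}$$
Then $G$ contains a transversal $K_r$.

How to read (8): we scale the class $V_k$ up to total mass $v_k$, for a total of $L$; the weighted number of edges of $H$ is then $\sum_{i<j}q_{ij}v_iv_j$. Condition (8) says that if every edge costs its weight, more than $\theta r$ is left, that is, an average of more than $\theta$ per class. Lemma 5 asks for $\theta$ in every class.

**Corollary.** If $q_{ij}\le p$ for all $i<j$ and $p<\frac r{2(r-1)^2}$, then $G$ contains a transversal $K_r$.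

*Proof from Theorem 2.* If $p=0$, there are no non-adjacent pairs in different classes and the claim is trivial. Let $p>0$. The hypothesis says $\frac{r-1}r<\frac1{2p(r-1)}$, so we can choose $\theta\in(1-\frac1r,1]$ with $\theta<\frac1{2p(r-1)}$. Put $L=\frac r{p(r-1)}$. Then $\frac L2=\frac r{2p(r-1)}>\theta r$. If $v\ge0$ and $\sum v_k=L$, then $\sum v_k^2\ge L^2/r$ by Cauchy–Schwarz, so
$$\sum_{i<j}q_{ij}v_iv_j\le\frac p2\Big(L^2-\sum_kv_k^2\Big)\le\frac p2\cdot\frac{r-1}rL^2=\frac L2<L-\theta r .$$
So (8) holds. $\square$

It remains to prove Theorem 2. Until the end of Section 9 we keep its notation and hypotheses, and $H$ is the graph of non-edges from Section 3.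

## 8. Discounting a vertex by half its degree

**Step 1: the weights.** The purpose is to define candidates for $\mu$ and $X$. For $v\in\mathbb R_{>0}^r$ and $w\in[0,1]^{V(H)}$ put, for $x\in V_k$,
$$\beta_0(x)=v_k\lambda(x),\qquad \beta(x)=w(x)\beta_0(x),\qquad a(x)=\sum_{y\in N_H(x)}\beta(y),\qquad \mu(x)=\beta(x)\Big(1-\frac{a(x)}2\Big).$$
Here $\beta_0$ is the scaled weight, $w(x)$ is the fraction of $x$ that we keep, $a(x)$ is the degree of $x$ measured in what is kept, and $\mu$ discounts each kept vertex by half its degree. In a regular situation with $a=1$ everywhere, $\mu=\beta/2$ and all $\mu$-degrees are $\frac12$, which is just what (7) allows with $h=1$. A vertex of small degree is hardly discounted. Summed over all vertices, the discount is $\frac12\sum_x\beta(x)a(x)$, which is the weighted number of kept edges: each edge costs its weight exactly once.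

We want the kept vertices to have $a\le1$, and we want to throw vertices away only if their degree is at least $1$. So we ask for
$$w(x)>0\ \Rightarrow\ a(x)\le1,\qquad\qquad w(x)<1\ \Rightarrow\ a(x)\ge1. \tag{9}$$
Since $a$ depends on $w$, this is an equilibrium condition. Take $H$ to be a single edge $xy$ ($r=2$, one vertex per class) with $v=(t,t)$, $t>1$. Then $a(x)=tw(y)$ and $a(y)=tw(x)$. If $w(x)=1$, then $a(y)=t>1$ forces $w(y)=0$; if $w(x)=0$, then $a(y)=0$ forces $w(y)=1$; if $0<w(x)<1$, then $a(x)=1$, so $w(y)=\frac1t$, and by symmetry $w(x)=\frac1t$. So (9) has exactly three solutions, $(1,0)$, $(0,1)$ and $(\frac1t,\frac1t)$. Keeping a fraction of a vertex can occur, and $w$ is not determined by $v$.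

**Step 2: under (9), the criterion (7) holds.** Here we choose $h$. Let all $v_k>0$, let $(v,w)$ satisfy (9), and let $X=\{x:w(x)>0\}=\{x:\beta(x)>0\}$. On $X$ we have $a\le1$, hence $\mu>0$; off $X$, $\mu=0$. Moreover $a(x)=\beta(N(x)\cap X)$, so for $x\in X$ we have $a(x)>0$ if and only if $x$ is non-isolated in $H[X]$. For such $x$ choose $h$ by $\mu(1+h)=\beta$, that is,
$$h(x)=\frac{a(x)}{2-a(x)}>0,\qquad h(x)\mu(x)=\tfrac12a(x)\beta(x). \tag{10}$$
Fix a non-isolated $x\in X$, write $a=a(x)\in(0,1]$ and $s=\sum_{y\in N(x)\cap X}\beta(y)a(y)$. Every $y\in N(x)\cap X$ has the neighbor $x\in X$, so it is non-isolated in $H[X]$, and $a(y)\le1$; hence $s\le\sum_{y\in N(x)\cap X}\beta(y)=a$. By the definition of $\mu$ and (10),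
$$\sum_{y\in N(x)\cap X}\mu(y)=a-\frac s2,\qquad \sum_{y\in N(x)\cap X}\mu(y)h(y)=\frac s2 .$$
Therefore
$$\sum_{y\in N(x)\cap X}\mu(y)\Big(1+\frac{h(y)}{h(x)}\Big)=a-\frac s2+\frac{2-a}a\cdot\frac s2=a+(1-a)\frac sa\le a+(1-a)=1 .$$
So (7) holds. The last inequality used both $s\le a$ and $a\le1$; this is why kept vertices must have $a\le1$.

**Step 3: under (9), the total loss is at most the weighted number of edges.** Let again all $v_k>0$ and (9) hold. We write $\sum_x$ for sums over vertices, $\sum_{xy}$ for sums over edges of $H$, and $w_x=w(x)$. The claim is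
$$\sum_kv_k-\sum_k\mu(V_k)\le\sum_{xy}\beta_0(x)\beta_0(y)=\sum_{i<j}q_{ij}v_iv_j. \tag{11}$$
The equality is the definition of $q_{ij}$. For the inequality, note $\sum_kv_k=\sum_x\beta_0(x)$ and $\frac12\sum_x\beta(x)a(x)=\sum_{xy}\beta(x)\beta(y)$. So
$$\sum_kv_k-\sum_k\mu(V_k)=\sum_x\beta_0(x)(1-w_x)+\sum_{xy}\beta(x)\beta(y),$$
the first sum being the mass thrown away and the second the discount. By (9), $1-w_x\le(1-w_x)a(x)$ for every $x$. Thus the mass thrown away can be charged to edges:
$$\sum_x\beta_0(x)(1-w_x)\le\sum_x\beta_0(x)(1-w_x)a(x)=\sum_{xy}\beta_0(x)\beta_0(y)\big[(1-w_x)w_y+(1-w_y)w_x\big].$$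
Because
$$1-w_xw_y-(1-w_x)w_y-(1-w_y)w_x=(1-w_x)(1-w_y)\ge0,$$
the right side is at most $\sum_{xy}\beta_0(x)\beta_0(y)(1-w_xw_y)$. Adding $\sum_{xy}\beta(x)\beta(y)=\sum_{xy}\beta_0(x)\beta_0(y)w_xw_y$ gives (11).

A check with $V_1=\{x\}$, $V_2=\{y,y'\}$, $\lambda(y)=\lambda(y')=\frac12$, and the single edge $xy$, at $v=(\frac32,\frac32)$: here $a(x)=\frac34w(y)<1$, so $w(x)=1$; then $a(y)=\frac32>1$, so $w(y)=0$, and $a(y')=0$, so $w(y')=1$. We get $\mu(V_1)=\frac32$ and $\mu(V_2)=\frac34$, a loss of $\frac34$, while $q_{12}v_1v_2=\frac98$.

This example also shows what is still missing. The bound (11) controls the total of the masses $\mu(V_k)$, but Lemma 5 needs each of them to be at least $\theta$, and the loss may fall on few classes.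

## 9. Balancing the classes by a fixed point

The cure is to choose $v$ so that all $\mu(V_k)$ are equal to $\theta$: push $v_k$ up where $\mu(V_k)$ is too small and down where it is too large. As $w$ is not a function of $v$, we find $v$ and $w$ simultaneously.

**Kakutani's theorem.** A correspondence (set-valued map) from a nonempty compact convex subset of $\mathbb R^d$ to itself, with nonempty convex values and closed graph, has a fixed point, that is, a point that belongs to its own image.

The correspondence that encodes (9) is
$$\mathcal T(t)=\{1\}\ (t<1),\qquad \mathcal T(1)=[0,1],\qquad \mathcal T(t)=\{0\}\ (t>1).$$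
For example, for $t>1$ the correspondence $w\mapsto\mathcal T(tw)$ on $[0,1]$ has the single fixed point $w=\frac1t$: for $w<\frac1t$ the value is $\{1\}$, for $w>\frac1t$ it is $\{0\}$, and at $w=\frac1t$ it is $[0,1]$.

**Step 1: the correspondence.** Let
$$K=\Big\{v\in\mathbb R^r:\ v_k\ge\theta\ \text{for all } k,\ \sum_kv_k\le L\Big\},\qquad \zeta_k=\sum_{x\in V_k}\lambda(x)w(x)\Big(1-\frac{a(x)}2\Big),\qquad z_k(v,w)=\theta-v_k\zeta_k .$$
$K$ is compact, convex, and nonempty because $L>\theta r$. Note that $v_k\zeta_k=\mu(V_k)$, so $z_k=\theta-\mu(V_k)$ is the deficit of class $k$. On $K\times[0,1]^{V(H)}$ consider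
$$\Phi(v,w)=\operatorname*{argmax}_{v'\in K}\sum_kz_k(v,w)v'_k\ \times\ \prod_x\mathcal T(a(x)).$$
The first factor moves mass to the classes with the largest deficit.

**Step 2: hypotheses of Kakutani's theorem.** The set of maximizers of a linear form over $K$ is nonempty and convex, and each $\mathcal T(t)$ is a nonempty interval; so the values are nonempty and convex. For the closed graph, note that $z_k$ and $a(x)$ are polynomials in $(v,w)$, hence continuous. Let $(v^n,w^n)\to(v,w)$.

For the first factor, let $v'^n$ be a maximizer for $(v^n,w^n)$ and $v'^n\to v'$. For every $u\in K$, $\sum_kz_k(v^n,w^n)v'^n_k\ge\sum_kz_k(v^n,w^n)u_k$. In the limit, $\sum_kz_k(v,w)v'_k\ge\sum_kz_k(v,w)u_k$, and $v'\in K$, so $v'$ is a maximizer for $(v,w)$.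

For the second factor, let $t_n\to t$, $s_n\in\mathcal T(t_n)$, $s_n\to s$; we apply this with $t_n=a(x)$ evaluated at $(v^n,w^n)$. If $t<1$, then $s_n=1$ eventually, so $s=1$. If $t>1$, then $s_n=0$ eventually, so $s=0$. If $t=1$, then $s\in[0,1]=\mathcal T(1)$. In all cases $s\in\mathcal T(t)$.

So there is a fixed point $(v,w)$, which we fix. Since $w(x)\in\mathcal T(a(x))$ for every $x$, (9) holds. Also $v_k\ge\theta>0$. So Steps 2 and 3 of Section 8 apply. Moreover, $v$ maximizes $\sum_kz_kv'_k$ over $v'\in K$. Finally, where $w(x)>0$ we have $0\le a(x)\le1$, so $0\le w(x)(1-\frac{a(x)}2)\le1$ for every $x$, and hence $0\le\zeta_k\le\lambda(V_k)=1$.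

**Step 3: $\mu(V_k)=\theta$ for all $k$.** This is where (8) enters. First,
$$\text{if } v_k=\theta,\ \text{ then } z_k=\theta(1-\zeta_k)\ge0. \tag{12}$$
Let $m=\max_kz_k$. There are three cases.

If $m<0$, all coefficients $z_k$ are negative, so the only maximizer over $K$ is $v=(\theta,\dots,\theta)$. By (12) all $z_k\ge0$, a contradiction.

If $m=0$, suppose $z_k<0$ for some $k$. Then $v_k=\theta$, since otherwise lowering $v_k$ to $\theta$ stays in $K$ and increases the linear form. By (12), $z_k\ge0$, a contradiction. So all $z_k=0$, which is the claim.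

If $m>0$, then $\sum_kv_k=L$, since otherwise we could increase a coordinate with $z_k=m$. Also $v_k=\theta$ whenever $z_k<m$, since otherwise moving a little mass from $v_k$ to a coordinate with $z=m$ would stay in $K$ and increase the form. By (12), $z_k\ge0$ for these $k$, and for the others $z_k=m>0$. So all $z_k\ge0$, which means $\mu(V_k)\le\theta$ for all $k$. Now (11) gives
$$L-\theta r\le\sum_kv_k-\sum_k\mu(V_k)\le\sum_{i<j}q_{ij}v_iv_j,$$
and $v$ satisfies $v_k\ge\theta$ and $\sum v_k=L$. This contradicts (8). So only the case $m=0$ is possible, and the claim holds.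

**Step 4: end of the proof of Theorem 2.** Let $X=\{x:w(x)>0\}$ and let $h$ be as in (10). By Step 2 of Section 8, $\mu>0$ on $X$ and (7) holds. Since $\mu=0$ off $X$, $\mu(V_k\cap X)=\mu(V_k)=\theta>1-\frac1r$ for all $k$. By Lemma 5, $H$ has an IT, that is, $G$ contains a transversal $K_r$. $\square$

**Step 5: end of the proof of Theorem 1.** Let $1-\frac r{2(r-1)^2}<\rho\le1$ and let $G$ have density at least $\rho$. With $\lambda=1/|V_k|$ on $V_k$ we have $q_{ij}=1-d(V_i,V_j)\le1-\rho<\frac r{2(r-1)^2}$, so the Corollary with $p=1-\rho$ gives a copy of $K_r$. Hence $\rho_r\le1-\frac r{2(r-1)^2}$. Together with (3), for all $r\ge3$,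
$$\frac r{2(r-1)^2}\le1-\rho_r\le\frac1{2r-3-\ln(r-1)},$$
and taking reciprocals of these positive numbers gives Theorem 1, and with it $\lim_{r\to\infty}\frac1{r(1-\rho_r)}=2$. $\square$

For $r=3$ the Corollary says that density above $\frac58=0.625$ forces a triangle, while the opening example shows that nothing below $\frac{\sqrt5-1}2\approx0.618$ does.
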